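\title{Additive functions modulo one at consecutive integers}

\begin{abstract}
Let $F_0,\dots,F_{k-1}$ be additive arithmetic functions with values in $\mathbb R/\mathbb Z$, and suppose that $F_0(n)+F_1(n+1)+\dots+F_{k-1}(n+k-1)$ converges as $n\to\infty$. We prove that $F_j=\tau_j\log+H_j$, where the real numbers $\tau_j$ have sum zero, the functions $H_j$ vanish at the powers of all primes exceeding $k$, and $H_0(n)+\dots+H_{k-1}(n+k-1)$ is equal to the limit for every $n$. We describe all solutions and extend the result to compact abelian groups. An entropy argument and a sieve bound show that each $F_j$ is locally a polynomial; the behavior of the local Taylor coefficients under dilation then drives an induction on $k$.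
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb N=\{1,2,\dots\}$ and $\mathbb T=\mathbb R/\mathbb Z$, and let $\|x\|$ be the distance from $x$ to the nearest integer, so that $a_n\to a$ in $\mathbb T$ means $\|a_n-a\|\to0$. A real number that occurs in an identity in $\mathbb T$ is read modulo $1$. A function $F$ from $\mathbb N$ to an abelian group is \emph{additive} if $F(mn)=F(m)+F(n)$ whenever $\gcd(m,n)=1$. Then $F(1)=0$, the values $F(p^a)$ at prime powers may be prescribed arbitrarily, and $F(n)=\sum_pF(p^{v_p(n)})$, where $v_p(n)$ is the exponent of the prime $p$ in $n$. We write $\mathcal A$ for the group of additive functions $\mathbb N\to\mathbb T$, and we say that $F\in\mathcal A$ is \emph{supported on} a set $\mathcal Q$ of primes if $F(p^a)=0$ for all primes $p\notin\mathcal Q$ and all $a\ge1$. For a $k$-tuple $F=(F_0,\dots,F_{k-1})$ of additive functions put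
\[
L_n(F)=F_0(n)+F_1(n+1)+\dots+F_{k-1}(n+k-1).
\]
When does $L_n(F)$ converge? In multiplicative language, $f_j=e^{2\pi iF_j}$ are multiplicative functions of modulus one, and we ask when $f_0(n)f_1(n+1)\cdots f_{k-1}(n+k-1)$ has a limit.

An additive function sees $n$ only through its factorization, and two of the numbers $n,\dots,n+k-1$ have no common prime factor $p\ge k$. So one expects convergence only for a reason, and two reasons are easy to find.

\begin{example}[one function]\label{ex:k1}
Let $k=1$ and $F_0(n)\to\kappa$. Fix $m$ and let $n\to\infty$ through integers coprime to $m$. Then $F_0(m)=F_0(mn)-F_0(n)\to\kappa-\kappa=0$. Hence $F_0\equiv0$ and $\kappa=0$.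
\end{example}

\begin{example}[logarithms]\label{ex:log}
For real $\tau$ the function $\tau\log n$ is additive and varies slowly. If $\tau_0+\dots+\tau_{k-1}=0$, then $\sum_j\tau_j\log(n+j)=\sum_j\tau_j\log(1+j/n)\to0$.
\end{example}

\begin{example}[small primes]\label{ex:exact}
Let $x\in\mathbb T$. In each case below the values are prescribed for all $a\ge1$, and all values at prime powers that are not mentioned are $0$.
\begin{itemize}
\item[(a)] Let $k\ge2$ and $H_0(2^a)=H_1(2^a)=x$. Exactly one of $n,n+1$ is even, so $L_n(H)=x$ for all $n$. Thus every element of $\mathbb T$ occurs as a limit when $k\ge2$.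
\item[(b)] Let $p<k$ be prime, $H_0(p^a)=x$ and $H_p(p^a)=-x$. Since $p\mid n$ if and only if $p\mid n+p$, we have $L_n(H)=0$ for all $n$.
\item[(c)] Let $k\ge3$ be prime, $H_j(k^a)=x$ for all $j$, and $H_0(2^a)=H_1(2^a)=-x$. Exactly one of $n,\dots,n+k-1$ is divisible by $k$ and exactly one of $n,n+1$ is even, so $L_n(H)=x-x=0$ for all $n$.
\end{itemize}
\end{example}

The solutions of Example~\ref{ex:exact} are exact: $L_n(H)$ does not merely converge, it is constant. They exploit constraints on how a prime $p\le k$ can divide $k$ consecutive integers. A prime $p>k$ may divide any single one of them or none, so it offers no such constraint. The natural guess is that every solution is the sum of a logarithmic one and an exact one. For the limit $0$ this is Conjecture~3 of \cite{source}: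

\begin{quote}
If $F_0,\dots,F_{k-1}\in\mathcal A$ and $L_n(F)\to0$, then there are real numbers $\tau_0,\dots,\tau_{k-1}$ with $\tau_0+\dots+\tau_{k-1}=0$ such that the functions $H_j=F_j-\tau_j\log$ satisfy $L_n(H)=0$ for all $n\in\mathbb N$.
\end{quote}

We prove the conjecture for every $k\ge1$. It is contained in the case $\kappa=0$ of the first theorem.

\begin{theorem}\label{thm:main}
Let $k\ge1$, $F_0,\dots,F_{k-1}\in\mathcal A$, $\kappa\in\mathbb T$, and suppose that $L_n(F)\to\kappa$. Then there are unique real numbers $\tau_0,\dots,\tau_{k-1}$ such that the functions $H_j=F_j-\tau_j\log$ satisfy $H_j(p^a)=0$ for all primes $p>k$ and all $a\ge1$. Moreover $\sum_j\tau_j=0$, and $L_n(H)=\kappa$ for all $n\in\mathbb N$.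
\end{theorem}

The exact solutions can be described one prime at a time.

\begin{theorem}\label{thm:class}
Let $k\ge1$, $F_0,\dots,F_{k-1}\in\mathcal A$ and $\kappa\in\mathbb T$. Then $L_n(F)\to\kappa$ if and only if $F_j=\tau_j\log+H_j$ with $\tau_j\in\mathbb R$, $\sum_j\tau_j=0$, and with $H_j\in\mathcal A$ supported on the primes $p\le k$, such that for each prime $p\le k$ the function
\[
K_p(n)=\sum_{j<k}H_j\bigl(p^{v_p(n+j)}\bigr)
\]
is a constant $\kappa_p$, and $\sum_{p\le k}\kappa_p=\kappa$. For $k=2$ and $\kappa=0$ this forces $F_0=\tau\log$ and $F_1=-\tau\log$ with $\tau\in\mathbb R$. For $k\ge3$ the range $p\le k$ is sharp: every prime $p\le k$ carries nonzero values of some exact solution with $\kappa=0$.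
\end{theorem}

The function $\tau\log n$ is the value at $\log n$ of the continuous homomorphism $t\mapsto\tau t$ from $\mathbb R$ to $\mathbb T$. In this form the result extends to other groups.

\begin{theorem}\label{thm:group}
Let $\mathbb G$ be a compact Hausdorff abelian group, let $F_0,\dots,F_{k-1}:\mathbb N\to\mathbb G$ be additive, and suppose that $L_n(F)\to\kappa\in\mathbb G$. Then there are unique continuous homomorphisms $\varphi_j:\mathbb R\to\mathbb G$ such that $H_j(n)=F_j(n)-\varphi_j(\log n)$ vanishes at $p^a$ for all primes $p>k$ and all $a\ge1$. Moreover $\sum_j\varphi_j=0$, and $L_n(H)=\kappa$ for all $n\in\mathbb N$.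
\end{theorem}

The hypothesis is one relation among $k$ functions and says nothing directly about any one of them. The first half of the proof (Sections~\ref{sec:entropy} and~\ref{sec:poly}) extracts regularity of each $F_j$ separately: a $k$-th difference of $F_j$ with a bounded step is small outside a negligible set. The second half (Sections~\ref{sec:key}--\ref{sec:main}) classifies solutions with this regularity by induction on $k$. Since one cannot divide by an integer in $\mathbb T$, the induction determines only a multiple $MF_j$, and the torsion is removed at the end. Section~\ref{sec:k2} shows each of these steps for $k=2$.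

The proof quotes the prime number theorem, Chebyshev's bound $\sum_{p\le x}\log p\le2x$, the arithmetic large sieve, the standard properties of Shannon entropy together with Pinsker's inequality, and, for Theorem~\ref{thm:group} only, Pontryagin duality. Section~\ref{sec:entropy} uses the entropy-decrement idea of Tao \cite{tao}; the version that we need is proved in full.

For a function $a$ on $\mathbb N$ or $\mathbb Z$ we write $D_va(n)=a(n+v)-a(n)$ and $\Delta=D_1$. These operators commute, and we use two identities: for integers $v\ge1$, $t\ge1$, $x\ge0$,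
\begin{equation}\label{eq:diff}
D_{tv}a(n)=\sum_{i=0}^{t-1}D_va(n+iv),\qquad a(n+x)=\sum_{f=0}^x\binom xf\Delta^fa(n).
\end{equation}

\section{The case of two functions}\label{sec:k2}

\subsection{A model case: one slowly varying function}

Take $k=2$, $F_1=-F_0$ and $\kappa=0$. The hypothesis is then $\Delta F_0\to0$, which is a regularity statement about a single function, and the problem can be solved by hand. The idea is to lift to $\mathbb R$, where growth can be measured. Both lemmas below are used again in the general proof.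

\begin{lemma}\label{lem:lift}
\begin{itemize}
\item[(a)] If $a:\mathbb N\to\mathbb T$ and $\Delta a\to0$, then there is $y:\mathbb N\to\mathbb R$ with $y\equiv a\pmod1$ and $\Delta y\to0$.
\item[(b)] If $\xi:\mathbb N\to\mathbb R$, $\Delta\xi\to0$, and $\xi$ converges modulo $1$, then $\xi$ converges in $\mathbb R$.
\item[(c)] If $\tau\in\mathbb R$ and $\tau\log n$ converges modulo $1$ as $n\to\infty$ in a residue class, then $\tau=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Choose any lift $y(1)$, and let $\Delta y(n)$ be the representative of $\Delta a(n)$ in $[-\frac12,\frac12)$.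

(b) Let $C\in\mathbb R$ represent the limit. For large $n$ the number $\xi(n)$ is within $\frac18$ of a point $c(n)\in C+\mathbb Z$, and $|\Delta\xi(n)|<\frac14$. Then $|c(n+1)-c(n)|<\frac12$, so $c(n)$ is eventually constant, and $|\xi(n)-c(n)|=\|\xi(n)-C\|\to0$.

(c) If the class is $n=a+bs$, then $\xi(s)=\tau\log(a+bs)$ has $\Delta\xi\to0$, so it converges in $\mathbb R$ by (b). This forces $\tau=0$.
\end{proof}

\begin{lemma}\label{lem:log}
Let $y:\mathbb N\to\mathbb R$ with $\Delta y\to0$, let $q\ge2$ be an integer, and suppose that $y(qn)-y(n)\to c$. Then $y(m)/\log m\to c/\log q$.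
\end{lemma}

\begin{proof}
For $m\ge q$ put $\epsilon(m)=y(m)-y(\lfloor m/q\rfloor)-c$. Since $m$ differs from $q\lfloor m/q\rfloor$ by less than $q$ and $\Delta y\to0$, we have $\epsilon(m)\to0$. Let $t=\lfloor\log m/\log q\rfloor$, so that $1\le\lfloor m/q^t\rfloor<q$. Iterating $t$ times,
\[
y(m)=y(\lfloor m/q^t\rfloor)+tc+\sum_{i<t}\epsilon(\lfloor m/q^i\rfloor).
\]
The function $\epsilon$ is bounded, the integers $\lfloor m/q^i\rfloor$ with $i<t$ are distinct, and for each $\eta>0$ only finitely many integers have $|\epsilon|>\eta$. So the last sum is at most $\eta t+O_\eta(1)$ in absolute value, and $y(m)=tc+o(t)$.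
\end{proof}

\begin{proposition}\label{prop:model}
If $V\in\mathcal A$ and $V(n+1)-V(n)\to0$, then $V=\tau\log$ for some real $\tau$.
\end{proposition}

\begin{proof}
Let $y$ be a lift of $V$ with $\Delta y\to0$. Fix $q\ge2$ and put $\xi(n)=y(qn)-y(n)$. Then $\Delta\xi\to0$, because $y(qn+q)-y(qn)$ is a sum of $q$ steps of $y$. For $n\equiv1\pmod q$ additivity gives $\xi(n)\equiv V(q)$. Every $n$ is within distance $q$ of such an integer, so $\xi(n)\to V(q)$ modulo $1$. By Lemma~\ref{lem:lift}(b), $\xi(n)\to c_q$ in $\mathbb R$, with $c_q\equiv V(q)$. By Lemma~\ref{lem:log}, $c_q/\log q=\lim y(m)/\log m$, and the right side does not depend on $q$.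
\end{proof}

\subsection{Two unrelated functions}\label{sub:sketch}

Now let $F_0(n)+F_1(n+1)\to\kappa$ with no relation assumed between $F_0$ and $F_1$. We sketch the reduction to the model case. Here ``$\approx$'' means ``close for most $n$''; Section~\ref{sec:tools} makes this precise, and nothing later depends on this sketch.

\emph{Step 1: dilation.} Let $p$ be prime and $m=pn$ with $p\nmid n(n+1)$. Then
\begin{equation}\label{eq:k2dil}
F_0(m)+F_1(m+p)=F_0(p)+F_1(p)+L_n(F)\approx C_p,
\end{equation}
where $C_p=F_0(p)+F_1(p)+\kappa$. To eliminate $F_0$ we would like to use \eqref{eq:k2dil} for two primes $p,p'$ at the same $m$. But this requires $pp'\mid m$, and then we learn about the increment of $F_1$ over a step $p'-p$ only at points that are $pp'$ apart. The entropy argument removes the condition $p\mid m$: at suitable scales $P$, for most primes $p\in(P/2,P]$, relation \eqref{eq:k2dil} holds for most $m$. The reason is that the values of $F_0,F_1$ on a window of length $2P$ near $m$ cannot, at every scale, reveal the residues of $m$ modulo many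 primes of size $P$.

\emph{Step 2: local linearity.} If $p$ and $p+h$ are good primes, subtraction gives $D_hF_1(m+p)\approx C_{p+h}-C_p$, so $D_hF_1$ is nearly constant. The differences $h$ of good primes fill a positive proportion of $[-P,P]$, so two of them differ by a bounded number $w$. Then $D_wF_1$ is nearly constant, and $D_W^2F_1\approx0$ for a common multiple $W$ of all bounded steps. The same holds for $F_0$. The functions $V_j(n)=F_j(Wn)-F_j(W)$ are additive, agree with $F_j$ at the powers of primes not dividing $W$, and have $\Delta^2V_j\approx0$. After multiplication by an integer, $Y(n)=V_0(n)+V_1(n+1)$ still converges, say to $\kappa'$.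

\emph{Step 3: scaling of the slope.} Write $Y=U+\alpha$ with $U=V_0+V_1$ and $\alpha=\Delta V_1$. If $5\nmid n(n+1)$, then
\[
\alpha(n)=V_1(5n+5)-V_1(5n)=\alpha(5n)+\dots+\alpha(5n+4)\approx5\alpha(5n),
\]
just as the derivative $\tau/n$ of $\tau\log n$ is homogeneous of degree $-1$. Therefore $0\approx Y(5n)-Y(n)\approx U(5)-4\alpha(5n)$. It follows that $4\alpha(n)\approx5U(5)$ and that $4U(n)=4Y(n)-4\alpha(n)$ is nearly constant on the classes $n\equiv1,2,3\pmod5$. If $5\nmid m$, there are $n$ coprime to $m$ such that both $n$ and $mn$ lie in these classes, because at most the three conditions $n\equiv0$, $n\equiv4$, $mn\equiv4$ must be avoided. Hence $4U(m)=4U(mn)-4U(n)=0$. (With $3$ in place of $5$ only the class $n\equiv1$ is available and the argument fails for $m\equiv2$; this is why large auxiliary primes appear later.) Now $4U$ is supported on $\{5\}$ and $\Delta^2(4U)\approx0$, which forces a multiple of $U$ to vanish. After multiplying we have $U\equiv0$, so $\alpha=Y\to\kappa'$, and $\alpha(n)\approx5\alpha(5n)$ gives $4\kappa'=0$. After one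 more multiplication, $V_0=-V_1$ and $\Delta V_1\to0$, which is the model case.

\emph{Step 4: torsion.} We now know that $MF_j=\tau_j\log$ at the powers of all but finitely many primes. Subtract $(\tau_j/M)\log$ from $F_j$. What remains, after dilation, takes values in a finite group, and one more dilation turns $\Delta^2\approx0$ into $\Delta\approx0$. Such functions satisfy $\Psi_0(n)+\Psi_1(n)\approx L_n(\Psi)$, and the argument of Example~\ref{ex:k1} gives $\Psi_1=-\Psi_0$; the model case finishes the proof.

For $k\ge3$ Step 2 needs cubes of primes instead of pairs and yields polynomials of degree $k-1$. Step 3 ends with $k-1$ functions for which only $\Delta L_n\to0$ is known; Lemma~\ref{lem:key} combines Step 3 with the proof of Proposition~\ref{prop:model} to restore convergence after subtracting a logarithm.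

\section{Null sets, local functions and dilations}\label{sec:tools}

\subsection{Convergence off a null set}

For $B\subset\mathbb N$ let $f_B(L)=\max_{a\ge0}|B\cap(a,a+L]|$. Since $f_B(L+L')\le f_B(L)+f_B(L')$, the limit $d^*(B)=\lim_{L\to\infty}f_B(L)/L$ exists and equals $\inf_Lf_B(L)/L$. It is the \emph{upper Banach density} of $B$, and $B$ is \emph{null} if $d^*(B)=0$: a null set occupies a small proportion of \emph{every} long interval. A \emph{periodic set} is a nonempty union of residue classes to a fixed modulus, intersected with $\mathbb N$. For a sequence $a_n\in\mathbb T$ and a periodic set $\mathcal N$ we write $a_n\rightsquigarrow a$ \emph{along} $\mathcal N$ if $\{n\in\mathcal N:\|a_n-a\|\ge\varepsilon\}$ is null for every $\varepsilon>0$. We omit $\mathcal N$ if $\mathcal N=\mathbb N$. The uniformity over intervals is what makes part (d) below true.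

\begin{lemma}\label{lem:null}
Let $\mathcal N$ be a periodic set.
\begin{itemize}
\item[(a)] Ordinary convergence implies $\rightsquigarrow$, and $\rightsquigarrow$ along $\mathcal N$ respects finite integer linear combinations.
\item[(b)] If $a_n\rightsquigarrow a$ along $\mathcal N$, $q\ge1$, $b\ge0$, and $\mathcal N'$ is a periodic set with $q\mathcal N'+b\subset\mathcal N$, then $a_{qn+b}\rightsquigarrow a$ along $\mathcal N'$.
\item[(c)] If $a_n=c$ for all $n\in\mathcal N$ and $a_n\rightsquigarrow c'$ along $\mathcal N$, then $c=c'$.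
\item[(d)] If $\Delta a_n\to0$ and $a_n\rightsquigarrow a$ along $\mathcal N$, then $a_n\to a$.
\item[(e)] Let $(m_{ie})$ be an $s\times s$ integer matrix with determinant $\pm D$, $D\ge1$, and suppose that $\sum_em_{ie}\gamma_e(n)\rightsquigarrow c_i$ along $\mathcal N$ for each $i$. Then for each $e$ there is $c_e'\in\mathbb T$ with $D\gamma_e(n)\rightsquigarrow c'_e$ along $\mathcal N$, and $c'_e=0$ if all $c_i$ are $0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Finite sets are null, and a finite union of null sets is null because $f_{B\cup B'}\le f_B+f_{B'}$.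

(b) If $B$ is null, then $\{n:qn+b\in B\}$ has at most $|B\cap(qa+b,qa+b+qL]|\le f_B(qL)=o(L)$ elements in $(a,a+L]$.

(c) If $\mathcal N$ has modulus $v$, then $d^*(\mathcal N)\ge1/v$, so $\mathcal N$ is not null.

(d) Let $\varepsilon>0$, let $B=\{n\in\mathcal N:\|a_n-a\|\ge\varepsilon\}$, and let $v$ be the modulus of $\mathcal N$. Choose $L$ with $f_B(L)<\lfloor L/v\rfloor$. Then every interval $(b,b+L]$ with $b\ge0$ contains some $n\in\mathcal N\setminus B$. For large $n$ we have $\|\Delta a_n\|\le\varepsilon/L$, and so $\|a_n-a\|<2\varepsilon$.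

(e) Multiply the system by plus or minus the adjugate matrix, which has integer entries, and use (a).
\end{proof}

Part (e) is our substitute for solving linear systems in $\mathbb T$; each use of it costs an integer factor. By (a) and (b), $\Delta^Ka\rightsquigarrow0$ implies $\Delta^fa(n+j)\rightsquigarrow0$ for all $f\ge K$, $j\ge0$.

\subsection{Local functions}

We shall often change an additive function at finitely many primes, and we need a class of functions that contains the resulting errors. Call $\theta:\mathbb N\to\mathbb T$ \emph{local} if for each $m\in\mathbb N$ there is a modulus $v$ such that $\theta(m')=\theta(m)$ for all $m'\in\mathbb N$ with $m'\equiv m\pmod v$. Shifts $\theta(\cdot+j)$ with $j\ge0$ and finite integer combinations of local functions are local (multiply the moduli). If $F\in\mathcal A$ is supported on a finite set $\mathcal Q$, then $F$ is local: take $v=\prod_{p\in\mathcal Q}p^{v_p(m)+1}$. A local function attains each of its values on a whole residue class, so asymptotic information about it is exact.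

\begin{lemma}\label{lem:local}
Let $\theta$ be local.
\begin{itemize}
\item[(a)] If $\theta\rightsquigarrow c$, then $\theta\equiv c$.
\item[(b)] If $K\ge1$ and $\Delta^K\theta\rightsquigarrow0$, then $M\theta$ is constant for some integer $M\ge1$, and one may take $M=1$ if $K=1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Apply Lemma~\ref{lem:null}(b),(c) to the residue class on which $\theta$ equals $\theta(m)$.

(b) The function $\Delta^K\theta$ is local, so $\Delta^K\theta\equiv0$ by (a). This settles $K=1$. Let $v$ be a modulus for $\theta$ at $m=1$. Suppose that $\Delta^{e+1}(M\theta)\equiv0$ for some $e\ge1$ and $M\ge1$, so that $\Delta^e(M\theta)$ is a constant $c$. Applying the first identity in \eqref{eq:diff} to each of the $e$ factors, we get $D_v^e(M\theta)\equiv v^ec$. On the other hand $D_v^e(M\theta)(1)=0$, because $\theta(1+vy)$ does not depend on $y\ge0$. So $v^ec=0$ and $\Delta^e(v^eM\theta)\equiv0$. Starting from $e=K-1$, $M=1$, we descend to $\Delta(M\theta)\equiv0$.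
\end{proof}

The factor $M$ cannot be avoided: $\theta(n)=(n-1)/2$ modulo $1$ is the additive function with $\theta(2^a)=\frac12$ supported on $\{2\}$, and $\Delta^2\theta\equiv0$. If $\theta$ in (b) is additive, the constant is $M\theta(1)=0$.

\subsection{Dilations}

For $F\in\mathcal A$ and $b\in\mathbb N$ put
\[
F^{(b)}(m)=F(bm)-F(b)=\sum_{p\mid m}\bigl[F(p^{v_p(b)+v_p(m)})-F(p^{v_p(b)})\bigr].
\]
The second expression shows that $F^{(b)}\in\mathcal A$ and $F^{(b)}(p^a)=F(p^a)$ for $p\nmid b$. The first shows that $(F^{(b)})^{(c)}=F^{(bc)}$ and that dilation converts the step $b$ into the step $1$: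
\begin{equation}\label{eq:step}
\Delta^sF^{(b)}(m)=D_b^sF(bm)\qquad(s\ge1).
\end{equation}
For a tuple $F$ let $F^{(b)}=(F_0^{(b)},\dots,F_{k-1}^{(b)})$. Since $F_j^{(b)}-F_j$ is supported on the primes dividing $b$,
\begin{equation}\label{eq:dilL}
m\mapsto L_m(F^{(b)})-L_m(F)\quad\text{is a local function.}
\end{equation}

\section{Removing the divisibility condition}\label{sec:entropy}

In this section and the next, $k\ge2$ and $L_n(F)\to\kappa$. For a prime $p$ put $C_p=\sum_jF_j(p)+\kappa$. If $p\mid n$ and $p\nmid n/p+j$ for $0\le j<k$, then additivity gives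
\begin{equation}\label{eq:dil}
\sum_{j<k}F_j(n+jp)=\sum_{j<k}F_j(p)+L_{n/p}(F),
\end{equation}
and the right side tends to $C_p$ as $n\to\infty$. Our aim is to show that the left side is usually close to $C_p$ even when $p\nmid n$.

\subsection{A stationary model}

We want conclusions that hold on every long interval, and we want to let the length of the interval tend to infinity before $p$ does. Both are arranged by passing to a limiting measure, which records the values of the $F_j$ near a random point $n$ of the interval together with the residues of $n$.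

Let $\widehat{\mathbb Z}$ be the group of profinite integers, that is, of compatible systems of residues $(\rho\bmod q)_{q\in\mathbb N}$. It is compact and metrizable and contains $\mathbb Z$; we write $q\mid\rho$ for the condition $\rho\bmod q=0$, which defines an open and closed set. Let $\Omega=\widehat{\mathbb Z}\times(\mathbb T^k)^{\mathbb Z}$, a compact metrizable space with points $(\rho,u)$, $u=(u_j(x))_{j<k,\,x\in\mathbb Z}$, and let $\sigma(\rho,u)=(\rho+1,u(\cdot+1))$ be the shift. Set $F_j(m)=0$ for $m\le0$ and let $z_n=(n,(F_j(n+x))_{j,x})\in\Omega$. Then $\sigma z_n=z_{n+1}$. A probability measure $\mu$ on $\Omega$ is \emph{admissible} if it is the weak-$*$ limit of a subsequence of $\mu_N=\frac1N\sum_{n\in I_N}\delta_{z_n}$, where $I_N\subset\mathbb N$ is an interval of $N$ integers. By compactness every such sequence has a convergent subsequence, and along it $\mu(O)\le\liminf\mu_N(O)$ for open $O$ and $\mu(C)\ge\limsup\mu_N(C)$ for closed $C$.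

An admissible $\mu$ is $\sigma$-invariant, since $\int(f\circ\sigma-f)\,d\mu_N$ is at most $2\max|f|/N$ in absolute value for continuous $f$. In particular $\rho\bmod q$ is uniformly distributed for every $q$. For a prime $p$ and $\varepsilon>0$, the open set
\[
\Bigl\{p\mid\rho,\ \ p^2\nmid\rho+jp\ (0\le j<k),\ \ \Bigl\|\sum_ju_j(jp)-C_p\Bigr\|>\varepsilon\Bigr\}
\]
contains only finitely many $z_n$ by \eqref{eq:dil}, so it has $\mu$-measure zero. Taking the union over $\varepsilon=1/i$, over $p$ and over all shifts, we see that almost surely, for all $x\in\mathbb Z$ and all primes $p$,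
\begin{equation}\label{eq:exact}
p\mid\rho+x\ \text{ and }\ p^2\nmid\rho+x+jp\ (0\le j<k)\quad\Longrightarrow\quad\sum_{j<k}u_j(x+jp)=C_p .
\end{equation}

\subsection{Entropy}

For random variables with finitely many values, $\mathbf H(X)=-\sum_\xi\mathbb P(X=\xi)\log\mathbb P(X=\xi)$ is the entropy (natural logarithm), $\mathbf H(X\mid Y)=\mathbf H(X,Y)-\mathbf H(Y)$ the conditional entropy, and $I(X;Y)=\mathbf H(X)-\mathbf H(X\mid Y)=\mathbf H(Y)-\mathbf H(Y\mid X)$ the mutual information. We use the following standard facts. If $X$ takes at most $s$ values, then $0\le\mathbf H(X)\le\log s$. One has $\mathbf H(X)\le\mathbf H(X,Y)$ and $\mathbf H(X_1,\dots,X_s\mid Y)\le\sum_i\mathbf H(X_i\mid Y)$, and $\mathbf H(Y_1,\dots,Y_s)=\sum_i\mathbf H(Y_i)$ for independent $Y_i$. Consequently, for independent $Y_i$,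
\begin{equation}\label{eq:super}
I(X;(Y_1,\dots,Y_s))\ge\sum_i\mathbf H(Y_i)-\sum_i\mathbf H(Y_i\mid X)=\sum_iI(X;Y_i).
\end{equation}
Finally, Pinsker's inequality: if $Y'$ has the distribution of $Y$ and is independent of $X$, then for every set $\mathcal E$ of pairs
\[
|\mathbb P((X,Y)\in\mathcal E)-\mathbb P((X,Y')\in\mathcal E)|\le\sqrt{I(X;Y)/2}.
\]

For $P\in\mathbb N$ let $\mathcal P_P$ be the set of primes in $(P/2,P]$ and $\Pi_P$ their product. By the prime number theorem $|\mathcal P_P|\ge P/(3\log P)$ for large $P$, and $\log\Pi_P\le2P$ by Chebyshev's bound. Consider a process $(X_x)_{x\in\mathbb Z}$ on $\Omega$ of the form $X_x=X_0\circ\sigma^x$ with values in a finite set $\mathcal X$, and write $X_{[a,b)}=(X_x)_{a\le x<b}$. We need the information that a window of length $kP$ carries about $\rho\bmod\Pi_P$ to be small compared with $|\mathcal P_P|$. The trivial bound $2P$ is too large by a factor $\log P$. The next lemma recovers this factor at some scales: whenever the information is large, the entropy per site drops on passing to a larger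 scale, and the drops add up to a divergent series.

\begin{lemma}[entropy decrement]\label{lem:decrement}
Let $\mu$ be admissible, $0<\eta\le1$, and $I_P=I(X_{[0,kP)};\rho\bmod\Pi_P)$. Then $I_P\le\eta P/\log P$ for arbitrarily large $P$.
\end{lemma}

\begin{proof}
Let $\mathbf h(P)=\mathbf H(X_{[0,kP)})/(kP)$, so that $0\le\mathbf h(P)\le\log|\mathcal X|$, and let $Y=\rho\bmod\Pi_P$. Conditioning on $Y$ is the same as conditioning on $\rho+ikP\bmod\Pi_P$, so invariance under $\sigma^{ikP}$ gives $\mathbf H(X_{[ikP,(i+1)kP)}\mid Y)=\mathbf H(X_{[0,kP)}\mid Y)=kP\,\mathbf h(P)-I_P$. Hence for $s\ge1$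
\[
\mathbf H(X_{[0,skP)})\le\mathbf H(Y)+\sum_{i<s}\mathbf H(X_{[ikP,(i+1)kP)}\mid Y)\le2P+s\bigl(kP\,\mathbf h(P)-I_P\bigr),
\]
that is, $\mathbf h(sP)\le\mathbf h(P)-\frac{I_P}{kP}+\frac2{sk}$. Suppose that $I_P>\eta P/\log P$ for all $P\ge P_1$, where $P_1\ge16$. Define $l_i=\log P_i$, $s_i=\lceil4l_i/\eta\rceil$ and $P_{i+1}=s_iP_i$. Then
\[
\mathbf h(P_{i+1})\le\mathbf h(P_i)-\frac\eta{kl_i}+\frac{\eta}{2kl_i}=\mathbf h(P_i)-\frac\eta{2kl_i},
\]
and since $\mathbf h$ is bounded, $\sum_i1/l_i<\infty$. On the other hand $l_i\ge e$, so $l_{i+1}-l_i=\log s_i\le\log(5l_i/\eta)\le C\log l_i$ with $C=1+\log(5/\eta)$. The derivative $1/(l\log l)$ of $\log\log l$ is decreasing, so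
\[
\log\log l_{i+1}-\log\log l_i\le\frac{l_{i+1}-l_i}{l_i\log l_i}\le\frac C{l_i}.
\]
As $s_i\ge2$, we have $l_i\to\infty$; the left sides have a divergent sum, and $\sum_i1/l_i=\infty$. This is a contradiction.
\end{proof}

\begin{proposition}\label{prop:entropy}
Let $\mu$ be admissible, $\varepsilon,\delta>0$ and $P_0\ge1$. There is $P\ge P_0$ such that all but at most $\delta|\mathcal P_P|$ of the primes $p\in\mathcal P_P$ satisfy
\begin{equation}\label{eq:good}
\mu\Bigl(\Bigl\|\sum_{j<k}u_j(x+jp)-C_p\Bigr\|>\varepsilon\Bigr)\le\delta\qquad(x\in\mathbb Z).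
\end{equation}
\end{proposition}

\begin{proof}
To have finite entropy we round. Let $R\ge2k/\varepsilon$ be an integer and $X_x=(X_x^{(j)})_{j<k}$ with $X_x^{(j)}=\lfloor Ru_j(x)\rfloor$, where $u_j(x)$ is represented in $[0,1)$. Let $\mathcal B_{x,p}$ be the event $\|\sum_jX^{(j)}_{x+jp}/R-C_p\|>\varepsilon/2$, and let $\beta_p=\mu(\mathcal B_{x,p})$, which does not depend on $x$. Rounding changes $\sum_ju_j(x+jp)$ by less than $k/R\le\varepsilon/2$. So the event in \eqref{eq:good} implies $\mathcal B_{x,p}$, while $\sum_ju_j(x+jp)=C_p$ excludes it. It suffices to find $P\ge P_0$ for which the average of $\beta_p$ over $\mathcal P_P$ is at most $\delta^2$, for then at most $\delta|\mathcal P_P|$ primes have $\beta_p>\delta$.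

Fix $P$ and $p\in\mathcal P_P$, and put $X=X_{[0,kP)}$, $Y_p=\rho\bmod p$. Let $\mathcal E_p$ be the event that some integer $x\in[0,P)$ has $x\equiv-Y_p\pmod p$ and $\mathcal B_{x,p}$. It is determined by the pair $(X,Y_p)$, because $x+jp<kP$. By \eqref{eq:exact}, on $\mathcal E_p$ almost surely $p^2\mid\rho+x+jp$ for some $x\in[0,P)$ and $j<k$, so
\[
\mu(\mathcal E_p)\le\frac{kP}{p^2}\le\frac{4k}P .
\]
Now replace $Y_p$ by a uniform residue $Y_p'$ independent of $X$. Given $X$, the event occurs with probability $\frac1p$ times the number of classes modulo $p$ that contain some $x\in[0,P)$ with $\mathcal B_{x,p}$. Each class has at most two elements in $[0,P)$, since $P<2p$, and the expected number of such $x$ is $P\beta_p$. So the probability is at least $P\beta_p/(2p)\ge\beta_p/2$. Pinsker's inequality gives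
\[
\beta_p\le\sqrt{2I(X;Y_p)}+\frac{8k}P .
\]
By the Chinese remainder theorem the variables $Y_p$, $p\in\mathcal P_P$, are independent and together carry the same information as $\rho\bmod\Pi_P$. By the Cauchy--Schwarz inequality and \eqref{eq:super}, the average of $\beta_p$ is at most $\sqrt{2I_P/|\mathcal P_P|}+8k/P$. For large $P$ as in Lemma~\ref{lem:decrement} this is at most $\sqrt{6\eta}+8k/P$, which is at most $\delta^2$ if $\eta$ is small and $P$ is large.
\end{proof}

\section{Local polynomial structure}\label{sec:poly}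

Relation \eqref{eq:good} involves all $k$ functions. To isolate $u_{j_0}$ we take an alternating sum of $2^{k-1}$ such relations, arranged so that each $u_j$ with $j\ne j_0$ cancels in one direction. This requires $(k-1)$-dimensional cubes $p+\omega\cdot h$, $\omega\in\{0,1\}^{k-1}$, of good primes. We know nothing about the good primes except their number. A Cauchy--Schwarz argument, valid for any set, produces many cubes, and a sieve bound shows that they cannot all have their side lengths $h$ in a small set.

\subsection{Cubes of primes}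

We use the arithmetic large sieve (Montgomery) in the following form. Let $S$ be a set of integers in an interval of $N$ consecutive integers, let $z\ge1$, and suppose that for each prime $q\le z$ the set $S$ misses at least $\nu(q)$ residue classes modulo $q$, where $0\le\nu(q)<q$. Then
\[
|S|\le\frac{N+z^2}{\mathcal L},\qquad\mathcal L=\sum_{\substack{m\le z\\ m\ \mathrm{squarefree}}}\ \prod_{q\mid m}\frac{\nu(q)}{q-\nu(q)} .
\]

\begin{lemma}\label{lem:cubes}
Let $r\ge1$. There is $c=c(r)>0$ such that for all large $P$ and all $\mathcal G\subset\mathcal P_P$ with $|\mathcal G|\ge\frac12|\mathcal P_P|$ the following holds. The set $\mathfrak h$ of $h\in\mathbb Z^r\cap[-P,P]^r$ for which some $p$ has $p+\omega\cdot h\in\mathcal G$ for all $\omega\in\{0,1\}^r$ satisfies $|\mathfrak h|\ge cP^r$.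
\end{lemma}

\begin{proof}
Put $g=2^r$, and let $\lambda(h)$ be the number of such $p$. Implied constants depend only on $r$, and $q$ denotes a prime. We bound the first moment of $\lambda$ from below and the second from above.

\emph{First moment.} For a set $A$ of integers in $(P/2,P]$ and $s\ge0$, let $N_s(A)$ be the number of $(p,h)\in\mathbb Z^{1+s}$ with $p+\omega\cdot h\in A$ for all $\omega\in\{0,1\}^s$. We claim that $N_s(A)\ge|A|^{2^s}P^{-(2^s-s-1)}$. For $s=0$ this is an equality. For $s\ge1$ we have $N_s(A)=\sum_tN_{s-1}(A\cap(A-t))$, where $t$ is the last coordinate of $h$. The set $A\cap(A-t)$ is empty unless $|t|<P/2$, which leaves at most $P$ values of $t$, and $\sum_t|A\cap(A-t)|=|A|^2$. By induction and H\"older's inequality with exponent $2^{s-1}$,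
\[
N_s(A)\ge P^{-(2^{s-1}-s)}\sum_t|A\cap(A-t)|^{2^{s-1}}\ge P^{-(2^{s-1}-s)}\frac{|A|^{2^s}}{P^{2^{s-1}-1}},
\]
and $(2^{s-1}-s)+(2^{s-1}-1)=2^s-s-1$. All $h$ counted in $N_r(\mathcal G)$ lie in $[-P,P]^r$, and $|\mathcal G|\gg P/\log P$, so $\sum_h\lambda(h)=N_r(\mathcal G)\gg P^{r+1}/(\log P)^g$.

\emph{Degenerate cubes.} Let $\ell_1,\dots,\ell_J$, $J=\binom g2$, be the linear forms $(\omega'-\omega)\cdot h$, one for each unordered pair of distinct vertices, and let $\Theta(h)=\prod_i\ell_i(h)$. Each $\ell_i$ is nonzero with coefficients in $\{0,\pm1\}$, so it takes any given value at $O(P^{r-1})$ points of $[-P,P]^r$. Since $\lambda\le P$, the points with $\Theta(h)=0$ contribute $O(P^r)$ to the first moment. For large $P$, therefore,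
\begin{equation}\label{eq:first}
\sum_{\Theta(h)\ne0}\lambda(h)\gg\frac{P^{r+1}}{(\log P)^g}.
\end{equation}

\emph{Pointwise bound.} Let $\Theta(h)\ne0$, $P>4$, $z=\sqrt P$ and $\Theta'=\Theta(h)\prod_{q\le g}q$. If $p$ is counted in $\lambda(h)$, then all $p+\omega\cdot h$ are primes exceeding $P/2>z$. So for a prime $q\le z$ with $q\nmid\Theta'$ the number $p$ avoids the classes $-\omega\cdot h$ modulo $q$, which are distinct and number $g<q$. Apply the large sieve with $\nu(q)=g$ for $q\nmid\Theta'$ and $\nu(q)=0$ otherwise. Let $d_g(n)$ be the number of ways to write $n$ as an ordered product of $g$ factors; it is multiplicative and $d_g(q)=g$. Since $g/(q-g)\ge g/q$, we get $\lambda(h)\le2P/\mathcal L$ with $\mathcal L\ge\sum d_g(m)/m$, summed over squarefree $m\le z$ coprime to $\Theta'$. Every squarefree $m\le z$ is the product of a divisor of $\Theta'$ and a number coprime to $\Theta'$, so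
\[
\mathcal L\prod_{q\mid\Theta'}\Bigl(1+\frac gq\Bigr)\ge\Sigma,\qquad\Sigma=\sum_{\substack{m\le z\\ m\ \mathrm{squarefree}}}\frac{d_g(m)}m .
\]
To bound $\Sigma$ from below, write each $n\le z$ as $n=ms$, where $m$ is the product of the primes dividing $n$ exactly once. Then
\[
\Bigl(\frac{\log z}g\Bigr)^g\le\Bigl(\sum_{n\le z^{1/g}}\frac1n\Bigr)^g\le\sum_{n\le z}\frac{d_g(n)}n\le\Sigma\cdot\prod_q\Bigl(1+\sum_{a\ge2}\frac{d_g(q^a)}{q^a}\Bigr),
\]
and the product converges because $d_g(q^a)\le(a+1)^g$ makes each factor $1+O(q^{-2})$. Hence $\Sigma\gg(\log P)^g$. Since $1+g/q\le(1+1/q)^g$ and the primes $q\le g$ contribute a bounded factor,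
\[
\lambda(h)\ll\frac P{(\log P)^g}\prod_{q\mid\Theta(h)}\Bigl(1+\frac1q\Bigr)^g .
\]

\emph{Second moment.} Put $\psi(v)=\prod_{q\mid v}(1+1/q)^{2gJ}$ for $v\ne0$. A prime dividing $\Theta(h)$ divides some $\ell_i(h)$, so by the inequality of arithmetic and geometric means
\[
\prod_{q\mid\Theta(h)}\Bigl(1+\frac1q\Bigr)^{2g}\le\prod_{i}\psi(\ell_i(h))^{1/J}\le\frac1J\sum_i\psi(\ell_i(h)).
\]
Write $\psi(v)=\sum_{m\mid v}f(m)$, where $f$ is multiplicative, supported on squarefree integers, and $0\le f(q)=(1+1/q)^{2gJ}-1\ll1/q$. Then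
\[
\sum_{0<|v|\le rP}\psi(v)\le2rP\sum_m\frac{f(m)}m=2rP\prod_q\Bigl(1+\frac{f(q)}q\Bigr)\ll P .
\]
As $|\ell_i(h)|\le rP$ and each value is taken $O(P^{r-1})$ times, $\sum_{\Theta(h)\ne0}\lambda(h)^2\ll P^{r+2}/(\log P)^{2g}$. By the Cauchy--Schwarz inequality and \eqref{eq:first},
\[
|\mathfrak h|\ge\Bigl(\sum_{\Theta(h)\ne0}\lambda(h)\Bigr)^2\Big/\sum_{\Theta(h)\ne0}\lambda(h)^2\gg P^r .\qedhere
\]
\end{proof}

The side lengths $h$ have size $P$, and $P$ grows as $\varepsilon,\delta\to0$. To obtain steps that stay bounded we use the density of $\mathfrak h$ to find a box with short sides inside it.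

\begin{lemma}\label{lem:box}
Let $r\ge1$ and $c>0$. There is $C=C(r,c)\in\mathbb N$ such that for $P\ge C$ every set $\mathfrak h\subset\mathbb Z^r\cap[-P,P]^r$ with $|\mathfrak h|\ge cP^r$ contains a box $\prod_{i}\{a_i,a_i+w_i\}$ with $1\le w_i\le C$.
\end{lemma}

\begin{proof}
Let $S$ be a subset of density $\gamma$ of a discrete cube $J_1\times\dots\times J_s$, where the $J_i$ are intervals of $C$ integers. We claim that among the $C^{2s}$ pairs $(a,b)$ of points of the cube a proportion at least $\gamma^{2^s}$ has $\prod_i\{a_i,b_i\}\subset S$. For $s=0$ the cube is a point and this is an equality. For $s\ge1$ let $S_t$ be the slice of $S$ with last coordinate $t$, and let $\gamma_{t,t'}$ be the density of $S_t\cap S_{t'}$. By induction and convexity the proportion is at least the average of $\gamma_{t,t'}^{2^{s-1}}$, hence at least the $2^{s-1}$-th power of the average of $\gamma_{t,t'}$. That average is the mean, over the first $s-1$ coordinates, of the square of the density of the fiber of $S$, and so it is at least $\gamma^2$. This proves the claim.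

Let $\gamma=c3^{-r}$ and $C>r\gamma^{-2^r}$. For $P\ge C$ the interval $[-P,P]$ is covered by $\lceil(2P+1)/C\rceil\le3P/C$ intervals of $C$ integers, so $\mathfrak h$ has density at least $\gamma$ in one of the resulting cubes. The pairs with $a_i=b_i$ for some $i$ form a proportion at most $r/C<\gamma^{2^r}$. So some pair counted in the claim has $a_i\ne b_i$ for all $i$.
\end{proof}

\subsection{The difference equation}

\begin{proposition}\label{prop:poly}
For $k\ge2$ there is $W=W(k)\in\mathbb N$ such that $L_n(F)\to\kappa$ implies $D_W^kF_j\rightsquigarrow0$ for $0\le j<k$.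
\end{proposition}

\begin{proof}
Let $r=k-1$, let $c=c(r)$ and $C=C(r,c)$ be as in Lemmas~\ref{lem:cubes} and~\ref{lem:box}, and put $W=(k-1)!\,\mathrm{lcm}(1,\dots,C)$. Fix $j_0$.

It suffices to show that $D_W^ku_{j_0}(0)=0$ almost surely for every admissible $\mu$. Indeed, suppose that $B=\{n:\|D_W^kF_{j_0}(n)\|\ge\varepsilon\}$ is not null. Since $d^*(B)=\inf_Nf_B(N)/N$, there are intervals $I_N$ of $N$ integers with $|B\cap I_N|\ge d^*(B)N$. The closed set $\{\|D_W^ku_{j_0}(0)\|\ge\varepsilon\}$ contains $z_n$ exactly when $n\in B$, so a limit $\mu$ of the corresponding $\mu_N$ gives it measure at least $d^*(B)>0$.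

Fix an admissible $\mu$, $\varepsilon>0$ and $0<\delta<\frac12$. Take $P$ from Proposition~\ref{prop:entropy}, large enough for Lemmas~\ref{lem:cubes} and~\ref{lem:box}, and let $\mathcal G\subset\mathcal P_P$ be the set of primes that satisfy \eqref{eq:good}. Index the coordinates of $\mathbb Z^r$ by $i\in\{0,\dots,k-1\}\setminus\{j_0\}$, and put $l_i=j_0-i\ne0$.

\emph{Isolating $u_{j_0}$.} Let $h\in\mathfrak h$ with base point $p$, and put $p_\omega=p+\omega\cdot h\in\mathcal G$. We use \eqref{eq:good} for the prime $p_\omega$ at the point $x_\omega=-\sum_ii\,\omega_ih_i$. This choice gives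
\[
x_\omega+jp_\omega=jp+\sum_i(j-i)\,\omega_ih_i ,
\]
which for $j\ne j_0$ does not depend on $\omega_j$. Multiply the relation for $\omega$ by $(-1)^{r-|\omega|}$, where $|\omega|=\sum_i\omega_i$, and add. For $j\ne j_0$ the terms $u_j(x_\omega+jp_\omega)$ cancel in pairs that differ only in $\omega_j$. For $j=j_0$ they add up to $(\prod_iD_{l_ih_i})u_{j_0}(j_0p)$. By invariance we may move the base point to $0$, and so with $c_h=\sum_\omega(-1)^{r-|\omega|}C_{p_\omega}$,
\begin{equation}\label{eq:cube}
\mu\Bigl(\Bigl\|\Bigl(\prod_iD_{l_ih_i}\Bigr)u_{j_0}(0)-c_h\Bigr\|>2^r\varepsilon\Bigr)\le2^r\delta\qquad(h\in\mathfrak h).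
\end{equation}

\emph{Bounded steps.} Let $\prod_i\{a_i,a_i+w_i\}\subset\mathfrak h$ be the box given by Lemma~\ref{lem:box}. For any function $G$ on $\mathbb Z$ we have $(D_{l(a+w)}-D_{la})G(x)=D_{lw}G(x+la)$. So the alternating sum of the expressions in \eqref{eq:cube} over the $2^r$ vertices $h$ of the box is
\[
\prod_i\bigl(D_{l_i(a_i+w_i)}-D_{l_ia_i}\bigr)u_{j_0}(0)=\Bigl(\prod_iD_{l_iw_i}\Bigr)u_{j_0}\Bigl(\sum_il_ia_i\Bigr).
\]
By invariance again, for some $c'\in\mathbb T$,
\[
\mu\Bigl(\Bigl\|\Bigl(\prod_iD_{l_iw_i}\Bigr)u_{j_0}(0)-c'\Bigr\|>4^r\varepsilon\Bigr)\le4^r\delta .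
\]

\emph{The limit.} Let $\varepsilon,\delta\to0$. There are at most $C^r$ choices for $(w_i)$ and $\mathbb T$ is compact, so along a subsequence $(w_i)$ is fixed and $c'\to c^*$. Then $(\prod_iD_{l_iw_i})u_{j_0}(x)=c^*$ almost surely for $x=0$, and by invariance for all $x\in\mathbb Z$. Since $D_{-v}G(x)=-D_vG(x-v)$, we may replace $l_i$ by $|l_i|$ at the cost of the sign of $c^*$. Each $|l_i|w_i$ divides $W$, so \eqref{eq:diff} shows that $D_W^{k-1}u_{j_0}(x)$ is almost surely equal to $\pm c^*\prod_iW/(|l_i|w_i)$ for all $x$, with a fixed sign. One more difference gives $D_W^ku_{j_0}(0)=0$.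
\end{proof}

\begin{remark}
The step $W$ cannot be replaced by $1$. In Example~\ref{ex:exact}(b) with $k=3$, $p=2$ and $x$ irrational, $\Delta^KH_0(n)=\pm2^{K-1}x\ne0$ for all $n$ and all $K\ge1$.
\end{remark}

\section{Locally polynomial additive functions}\label{sec:key}

Fix $k\ge2$ and let $\mathcal D=\{V\in\mathcal A:\Delta^kV\rightsquigarrow0\}$, a subgroup of $\mathcal A$. By \eqref{eq:step} and Lemma~\ref{lem:null}(b), Proposition~\ref{prop:poly} says that $F_j^{(W)}\in\mathcal D$.

\subsection{Taylor coefficients and their scaling}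

Near most $n$, a function $V\in\mathcal D$ is a polynomial $\sum_{f<k}\binom xf\Delta^fV(n)$ in the displacement $x$. Additivity relates $V$ near $n$ to $V$ near $qn$ through $x\mapsto qx$, and the monomials $x^e$, unlike the binomial coefficients, are eigenfunctions of this substitution. Passing to monomials requires clearing denominators. Let $A_0=(k-1)!$ and define integers $a_{e,f}$ by $A_0\binom xf=\sum_{e<k}a_{e,f}x^e$ for $0\le f<k$. Setting $x=0$ shows that $a_{0,0}=A_0$ and $a_{0,f}=0$ for $f\ge1$. Let $A_1=\prod_{0\le i<j<k}(j-i)$ be the determinant of the Vandermonde matrix $(x^e)_{0\le x,e<k}$ (with $0^0=1$), let $A=A_0A_1$, and put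
\[
\alpha_e(V;n)=A_1\sum_{f<k}a_{e,f}\Delta^fV(n)\qquad(0\le e<k).
\]
Thus $\alpha_0(V;n)=AV(n)$. One should think of $\alpha_e$ as $A$ times the $e$-th Taylor coefficient. For $\tau\log n$ that coefficient is proportional to $n^{-e}$, and part (b) of the next lemma is the same homogeneity for every $V\in\mathcal D$.

\begin{lemma}\label{lem:taylor}
Let $V\in\mathcal D$.
\begin{itemize}
\item[(a)] For fixed $x\ge0$, $\ AV(n+x)-\sum_{e<k}\alpha_e(V;n)\,x^e\rightsquigarrow0$.
\item[(b)] Let $q\ge1$ and $1\le e<k$. Then $\alpha_e(V;n)-q^e\alpha_e(V;qn)\rightsquigarrow0$ along the set of $n$ with $\gcd(n+x,q)=1$ for $0\le x<k$, if this set is nonempty.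
\end{itemize}
\end{lemma}

\begin{proof}
Put $\alpha_e'(n)=\sum_{f<k}a_{e,f}\Delta^fV(n)$, so that $\alpha_e=A_1\alpha_e'$. In the second identity of \eqref{eq:diff} the terms with $f\ge k$ are $\rightsquigarrow0$, so
\begin{equation}\label{eq:taylor}
A_0V(n+x)-\sum_{e<k}\alpha_e'(n)\,x^e\rightsquigarrow0 .
\end{equation}
Multiplication by $A_1$ gives (a). For (b), let $n$ lie in the given set and $0\le x<k$. Then $V(qn+qx)-V(n+x)=V(q)=V(qn)-V(n)$. Subtract \eqref{eq:taylor} from the same relation with $(qn,qx)$ in place of $(n,x)$. The terms with $e=0$ cancel against the left side, and we obtain $\sum_{e<k}\gamma_e(n)x^e\rightsquigarrow0$ for $0\le x<k$, where $\gamma_0=0$ and $\gamma_e(n)=q^e\alpha_e'(qn)-\alpha_e'(n)$ for $e\ge1$. Lemma~\ref{lem:null}(e) gives $A_1\gamma_e\rightsquigarrow0$.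
\end{proof}

Let $l\ge1$ and $V_0,\dots,V_{l-1}\in\mathcal D$, and put
\[
Y(n)=\sum_{i<l}V_i(n+i),\qquad U=\sum_{i<l}V_i,\qquad\Gamma_e(n)=\sum_{i<l}i^e\alpha_e(V_i;n).
\]
Summing Lemma~\ref{lem:taylor}(a) over $i$ with $x=i$ splits $Y$ into homogeneous components:
\begin{equation}\label{eq:split}
AY(n)-AU(n)-\sum_{e=1}^{k-1}\Gamma_e(n)\rightsquigarrow0 .
\end{equation}

We shall dilate by several primes in succession, so we need a periodic set on which all coprimality conditions hold at once. Call a prime \emph{large} if it exceeds $k2^k$. For a set $\mathcal R$ of at most $k$ large primes with product $Q$ let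
\[
\mathcal N_{\mathcal R}=\{n\in\mathbb N:\ q\nmid dn+x\ \text{ for all }q\in\mathcal R,\ d\mid Q/q,\ 0\le x<k\}.
\]
Each pair $(d,x)$ excludes one class modulo $q$, so at most $k2^{k-1}<q/2$ classes are excluded modulo each $q\in\mathcal R$. By the Chinese remainder theorem $\mathcal N_{\mathcal R}$ is a periodic set, and its elements are coprime to $Q$. If $dd'\mid Q$ and $n\in\mathcal N_{\mathcal R}$, then every prime $q\mid d'$ has $d\mid Q/q$, so $\gcd(dn+x,d')=1$ for $0\le x<k$. Lemmas~\ref{lem:taylor}(b) and~\ref{lem:null}(b) give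
\begin{equation}\label{eq:scale}
\Gamma_e(dn)-d'^{\,e}\,\Gamma_e(dd'n)\rightsquigarrow0\ \text{ along }\mathcal N_{\mathcal R}\qquad(1\le e<k,\ dd'\mid Q).
\end{equation}

\subsection{The key lemma}

Let $E_qa(n)=a(qn)$. These operators commute, as $E_qE_{q'}=E_{qq'}$, and they preserve the property $\Delta a\to0$. By \eqref{eq:scale} the operator $q^eE_q-1$ annihilates $\Gamma_e$, while $E_q-1$ turns $U$ into a constant, as in the model case. A product of $k$ such operators therefore makes $AY$ constant. The factors $q^eE_q-1$ can be removed again for real sequences, where one can divide by $q^e$.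

\begin{lemma}\label{lem:invert}
Let $w:\mathbb N\to\mathbb R$ with $\Delta w\to0$, let $q\ge2$ be an integer and $\lambda\ge2$ a real number. If $\lambda w(qn)-w(n)$ converges, then $w$ converges.
\end{lemma}

\begin{proof}
Let $c$ be the limit and $w'=w-c/(\lambda-1)$. Then $\lambda w'(qn)-w'(n)\to0$, so
\[
w'(m)=w'(q\lfloor m/q\rfloor)+o(1)=\lambda^{-1}w'(\lfloor m/q\rfloor)+o(1).
\]
Hence $|w'(m)|\le\frac12|w'(\lfloor m/q\rfloor)|+K$ for all $m\ge q$ and some $K$, and by induction $|w'|\le\max(2K,\max_{m<q}|w'(m)|)$. So $\Lambda=\limsup|w'|$ is finite and $\Lambda\le\frac12\Lambda$.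
\end{proof}

\begin{lemma}\label{lem:key}
Let $V_0,\dots,V_{l-1}\in\mathcal D$, let $Y$ and $U$ be as above, and suppose that $\Delta Y\to0$.
\begin{itemize}
\item[(a)] There are an integer $M\ge1$, $\tau'\in\mathbb R$ and $b'\in\mathbb T$ such that $MU-\tau'\log$ is supported on a finite set of primes and $MY(n)-\tau'\log n\to b'$.
\item[(b)] If $U\equiv0$ and $Y(n)\to\kappa$, then $M\kappa=0$ for some integer $M\ge1$.
\end{itemize}
\end{lemma}

The hypothesis $\Delta Y\to0$ is an ordinary limit. It is needed in this form to lift $Y$ to $\mathbb R$ and to pass from $\rightsquigarrow$ to $\to$ by Lemma~\ref{lem:null}(d).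

\begin{proof}[Proof of \textup{(a)}]
\emph{Step 1: $Y$ grows like a logarithm.} Let $y$ be a real lift of $AY$ with $\Delta y\to0$ (Lemma~\ref{lem:lift}(a)). Let $q_0$ be any large prime. Choose further large primes so that $q_0,\dots,q_{k-1}$ are distinct, let $\mathcal R=\{q_0,\dots,q_{k-1}\}$ and $Q=q_0\cdots q_{k-1}$, and consider
\[
\Xi=(E_{q_0}-1)\prod_{e=1}^{k-1}\bigl(q_e^eE_{q_e}-1\bigr)(AY).
\]
Insert \eqref{eq:split}; the error stays $\rightsquigarrow0$ by Lemma~\ref{lem:null}(a),(b). For $1\le f<k$, apply the factor $q_f^fE_{q_f}-1$ to $\Gamma_f$ first and expand the other factors into an integer combination of operators $E_d$ with $d\mid Q/q_f$. The contribution of $\Gamma_f$ is then an integer combination of the sequences $q_f^f\Gamma_f(q_fdn)-\Gamma_f(dn)$, which are $\rightsquigarrow0$ along $\mathcal N_{\mathcal R}$ by \eqref{eq:scale}. In the same way the contribution of $AU$ is an integer combination of the sequences $AU(q_0dn)-AU(dn)$ with $d\mid Q/q_0$, and these equal $AU(q_0)$ on $\mathcal N_{\mathcal R}$ because $q_0\nmid dn$. So $\Xi\rightsquigarrow C$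 along $\mathcal N_{\mathcal R}$ for some $C\in\mathbb T$.

Put $w_0=(E_{q_0}-1)y$ and $w_e=(q_e^eE_{q_e}-1)w_{e-1}$ for $1\le e<k$. All $w_e$ have $\Delta w_e\to0$, and $w_{k-1}\equiv\Xi\pmod1$. By Lemma~\ref{lem:null}(d), $\Xi\to C$, and by Lemma~\ref{lem:lift}(b), $w_{k-1}$ converges in $\mathbb R$. By Lemma~\ref{lem:invert}, $w_{k-2},\dots,w_0$ converge in turn. Thus $y(qn)-y(n)$ has a real limit $c_q$ for every large prime $q$, and Lemma~\ref{lem:log} gives $c_q=\tau\log q$ with $\tau=\lim y(m)/\log m$. Multiplying by one prime factor at a time, we obtain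
\begin{equation}\label{eq:ylog}
y(mn)-y(n)\to\tau\log m\quad(n\to\infty)\qquad\text{if all prime factors of $m$ are large.}
\end{equation}

\emph{Step 2: the components $\Gamma_e$ are constant up to torsion.} Step 1 determines $y$ only up to $o(\log n)$. To get a limit we compare $Y$ with the additive function $U$. Fix distinct large primes $q_1,\dots,q_{k-1}$, and let now $\mathcal R=\{q_1,\dots,q_{k-1}\}$, $Q=q_1\cdots q_{k-1}$, $\mathcal N=\mathcal N_{\mathcal R}$. Subtract \eqref{eq:split} from the same relation at $q_in$. Along $\mathcal N$ we have $U(q_in)-U(n)=U(q_i)$; by \eqref{eq:ylog}, $AY(q_in)-AY(n)\to\tau\log q_i$; and \eqref{eq:scale} expresses everything else through $\Gamma_e(Qn)$: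
\begin{equation}\label{eq:toQ}
\Gamma_e(dn)-(Q/d)^e\,\Gamma_e(Qn)\rightsquigarrow0\ \text{ along }\mathcal N\qquad(d\in\{1,q_1,\dots,q_{k-1}\}).
\end{equation}
The result is a system of $k-1$ relations in $k-1$ unknowns,
\[
\sum_{e=1}^{k-1}\bigl[(Q/q_i)^e-Q^e\bigr]\Gamma_e(Qn)\rightsquigarrow\tau\log q_i-AU(q_i)\ \text{ along }\mathcal N\qquad(1\le i<k).
\]
Its integer matrix is nonsingular: if a real vector $(t_e)$ lies in the kernel, the polynomial $\sum_{e=1}^{k-1}t_e(X^e-Q^e)$ has degree less than $k$ and vanishes at the $k$ distinct points $Q,Q/q_1,\dots,Q/q_{k-1}$, so all $t_e$ are $0$. Let $D$ be the absolute value of the determinant. By Lemma~\ref{lem:null}(e), $D\Gamma_e(Qn)\rightsquigarrow b_e$ along $\mathcal N$ for some $b_e\in\mathbb T$, and by \eqref{eq:toQ} with $d=1$, $D\Gamma_e(n)\rightsquigarrow Q^eb_e$. With $M=DA$ and $b'=\sum_eQ^eb_e$, relation \eqref{eq:split} becomes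
\begin{equation}\label{eq:YU}
MY(n)-MU(n)\rightsquigarrow b'\ \text{ along }\mathcal N .
\end{equation}

\emph{Step 3: conclusion.} Let $\mathcal Q$ consist of the primes that are not large and of $q_1,\dots,q_{k-1}$, let $\tau'=D\tau$, and let $m$ have no prime factor in $\mathcal Q$. Consider the $n$ with $n\in\mathcal N$, $mn\in\mathcal N$ and $\gcd(m,n)=1$. Each of the first two conditions excludes fewer than $q_i/2$ classes modulo $q_i$, and the third excludes one class modulo each prime factor of $m$, so these $n$ form a periodic set. Along it $MU(m)=MU(mn)-MU(n)$; by \eqref{eq:YU} at $mn$ and at $n$, this differs from $MY(mn)-MY(n)$ by a sequence that is $\rightsquigarrow0$; and $MY(mn)-MY(n)\equiv D(y(mn)-y(n))\to\tau'\log m$ by \eqref{eq:ylog}. By Lemma~\ref{lem:null}(c), $MU(m)=\tau'\log m$. In particular $MU-\tau'\log$ is supported on $\mathcal Q$.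

Let $\mathcal N'$ be the periodic set of $n\in\mathcal N$ coprime to all primes that are not large. Its elements have no prime factor in $\mathcal Q$, so $MU(n)=\tau'\log n$ on $\mathcal N'$. By \eqref{eq:YU}, $\zeta(n)=MY(n)-\tau'\log n\rightsquigarrow b'$ along $\mathcal N'$. Since $\Delta\zeta\to0$, Lemma~\ref{lem:null}(d) gives $\zeta(n)\to b'$.
\end{proof}

\begin{proof}[Proof of \textup{(b)}]
Keep the notation of Step 2. For $d\in\{1,q_1,\dots,q_{k-1}\}$ we have $Y(dn)\to\kappa$, so \eqref{eq:split} at $dn$ and \eqref{eq:toQ} give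
\[
(Q/d)^0(-A\kappa)+\sum_{e=1}^{k-1}(Q/d)^e\,\Gamma_e(Qn)\rightsquigarrow0\ \text{ along }\mathcal N .
\]
This is a $k\times k$ Vandermonde system with distinct nodes $Q/d$. If $D'\ge1$ is the absolute value of its determinant, Lemma~\ref{lem:null}(e),(c) gives $D'A\kappa=0$.
\end{proof}

\section{Logarithms up to torsion}\label{sec:induction}

If the sum $\sum_jG_j$ of a tuple vanishes identically and the limit is $0$, summation by parts writes $L_n(G)$ as a difference $-\Delta Y(n)$, where $Y$ involves only $k-1$ functions. Lemma~\ref{lem:key} is used first to reach this situation and then to recover a limit for $Y$. The value of that limit is not under our control, which is why the induction allows an arbitrary $\kappa$.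

For a tuple $G$ with $\sum_{j<k}G_j\equiv0$ put $V_i=G_0+\dots+G_i$, so that $V_{k-1}\equiv0$, and put $V_{-1}\equiv0$ and $Y(n)=\sum_{i=0}^{k-2}V_i(n+i)$. Since $G_j=V_j-V_{j-1}$,
\begin{equation}\label{eq:abel}
L_n(G)=\sum_{j=0}^{k-2}V_j(n+j)-\sum_{j=1}^{k-1}V_{j-1}(n+j)=Y(n)-Y(n+1).
\end{equation}

\begin{proposition}\label{prop:torsion}
Let $k\ge1$, $F_0,\dots,F_{k-1}\in\mathcal A$ and $L_n(F)\to\kappa$. There are an integer $M\ge1$ and real numbers $\tau_j$ such that each $MF_j-\tau_j\log$ is supported on a finite set of primes.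
\end{proposition}

\begin{proof}
For $k=1$ see Example~\ref{ex:k1}. Let $k\ge2$ and assume the statement for $k-1$ functions and every limit.

\emph{Regularization.} Let $\Phi=F^{(W)}$ with $W$ from Proposition~\ref{prop:poly}, so that $\Phi_j\in\mathcal D$. By \eqref{eq:dilL}, $\delta(m)=L_m(\Phi)-L_m(F)$ is local. We have $\Delta^kL_m(\Phi)=\sum_j\Delta^k\Phi_j(m+j)\rightsquigarrow0$, and $\Delta^kL_m(F)\to0$ because $L_m(F)$ converges. So $\Delta^k\delta\rightsquigarrow0$, and $M_0\delta$ is constant for some $M_0\ge1$ by Lemma~\ref{lem:local}(b). Hence $G_j=M_0\Phi_j\in\mathcal D$ and $L_n(G)$ converges.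

\emph{Normalization.} Apply Lemma~\ref{lem:key}(a) to $G_0,\dots,G_{k-1}$. Here $Y(n)=L_n(G)$ converges, so $\tau'\log n$ converges modulo $1$, and $\tau'=0$ by Lemma~\ref{lem:lift}(c). Thus $M_1\sum_jG_j$ is supported on a finite set of primes for some $M_1\ge1$. This function is local, additive and in $\mathcal D$, so by Lemma~\ref{lem:local}(b) a positive multiple of it vanishes identically. After multiplying all $G_j$ by one positive integer we have $\sum_jG_j\equiv0$. By Lemma~\ref{lem:key}(b) the limit of $L_n(G)$ is a torsion element, and after another multiplication it is $0$. Now $G_j=M_2\Phi_j$ with an integer $M_2\ge1$ independent of $j$.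

\emph{Descent.} Define $V_i\in\mathcal D$ and $Y$ as in \eqref{eq:abel}; then $\Delta Y\to0$. Lemma~\ref{lem:key}(a) for $V_0,\dots,V_{k-2}$ gives $M_3\ge1$, $\tau'$ and $b'$ with $M_3Y(n)-\tau'\log n\to b'$. So the $(k-1)$-tuple $V_0'=M_3V_0-\tau'\log$, $V_i'=M_3V_i$ $(1\le i\le k-2)$ has $L_n(V')\to b'$. By the induction hypothesis there are $M_4\ge1$ and reals $\sigma_i'$ such that $M_4V_i'-\sigma_i'\log$ is supported on a finite set. Put $\sigma_0=\sigma_0'+M_4\tau'$, $\sigma_i=\sigma_i'$ for $1\le i\le k-2$, and $\sigma_{-1}=\sigma_{k-1}=0$. Then $M_4M_3V_i-\sigma_i\log$ is supported on a finite set for all $i$, and so is $M_4M_3G_j-(\sigma_j-\sigma_{j-1})\log$. Finally $G_j(p^a)=M_2F_j(p^a)$ for $p\nmid W$. Take $M=M_4M_3M_2$ and $\tau_j=\sigma_j-\sigma_{j-1}$.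
\end{proof}

\section{Removing the torsion: proof of Theorem~\ref{thm:main}}\label{sec:main}

Proposition~\ref{prop:torsion} leaves open the possibility that $F_j-(\tau_j/M)\log$ takes nonzero values of order dividing $M$ at infinitely many primes. Multiplying by integers is no longer allowed. Instead we use finiteness twice: a polynomial with values in a finite group is periodic, and a sequence in a finite group whose steps tend to $0$ is eventually constant.

\begin{lemma}\label{lem:finite}
Let $k\ge1$ and let $\Psi_0,\dots,\Psi_{k-1}\in\mathcal A$ take values in a finite subgroup of $\mathbb T$. If $\Delta\Psi_j\rightsquigarrow0$ for all $j$ and $L_n(\Psi)$ converges, then $\Psi_j\equiv0$ for all $j$.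
\end{lemma}

\begin{proof}
We use induction on $k$; for $k=1$ see Example~\ref{ex:k1}. Let $k\ge2$, let $\kappa_1$ be the limit and $S=\sum_j\Psi_j$. Then $L_n(\Psi)-S(n)=\sum_jD_j\Psi_j(n)\rightsquigarrow0$ by \eqref{eq:diff}, so $S\rightsquigarrow\kappa_1$. For fixed $m$, along the integers $n$ coprime to $m$ we have $S(m)=S(mn)-S(n)\rightsquigarrow0$. By Lemma~\ref{lem:null}(c), $S\equiv0$ and $\kappa_1=0$. Define $V_i$ and $Y$ as in \eqref{eq:abel}. Then $\Delta Y\to0$, and since $Y$ takes values in a finite group, $Y(n)=L_n(V_0,\dots,V_{k-2})$ is eventually constant. Also $\Delta V_i\rightsquigarrow0$. By induction all $V_i$ vanish, and so do the $\Psi_j=V_j-V_{j-1}$.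
\end{proof}

Without the finiteness assumption the lemma fails for $\Psi_0=\log$, $\Psi_1=-\log$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Uniqueness.} If $\tau_j$ and $\tau_j'$ both make $H_j$ vanish at all primes $p>k$, then $(\tau_j-\tau_j')\log p\in\mathbb Z$ for these $p$. If $\tau_j\ne\tau_j'$, then $\log p/\log p'$ is rational for two distinct primes $p,p'>k$, contrary to unique factorization.

For $k=1$ we take $\tau_0=0$ by Example~\ref{ex:k1}. Let $k\ge2$, let $M$ and $\tau_j$ be as in Proposition~\ref{prop:torsion}, and let $\mathcal Q$ be a finite set that supports all $MF_j-\tau_j\log$.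

\emph{The sum of the $\tau_j$.} The function $\theta(n)=\sum_j(MF_j-\tau_j\log)(n+j)$ is local, and $\theta(n)+\sum_j\tau_j\log(n+j)=ML_n(F)$ converges. On a residue class where $\theta$ is constant, $(\sum_j\tau_j)\log n=\sum_j\tau_j\log(n+j)+o(1)$ converges modulo $1$, so $\sum_j\tau_j=0$ by Lemma~\ref{lem:lift}(c). Put $H_j=F_j-(\tau_j/M)\log$; the numbers $\tau_j/M$ will be those of the theorem. By Example~\ref{ex:log}, $L_n(H)\to\kappa$, and $MH_j$ is supported on $\mathcal Q$.

\emph{Finite support.} Let $\Phi=H^{(W)}$. Proposition~\ref{prop:poly} for the tuple $H$ gives $\Delta^k\Phi_j\rightsquigarrow0$. The function $M\Phi_j=(MH_j)^{(W)}$ is supported on a finite set, hence local, so by Lemma~\ref{lem:local}(b) there is $M'\ge1$ with $M'\Phi_j\equiv0$ for all $j$. Let $b=M'(k-1)!$. For $1\le e\le k-1$ the number $b/e$ is a multiple of $M'$, so $\binom be=\frac be\binom{b-1}{e-1}$ is a multiple of $M'$ and annihilates $\Delta^e\Phi_j$. By \eqref{eq:diff},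
\[
D_b\Phi_j(n)=\sum_{k\le e\le b}\binom be\Delta^e\Phi_j(n)\rightsquigarrow0 .
\]
Put $\Psi=\Phi^{(b)}=H^{(Wb)}$. Then $M'\Psi_j\equiv0$, so the values lie in the finite group $\frac1{M'}\mathbb Z/\mathbb Z$, and $\Delta\Psi_j(m)=D_b\Phi_j(bm)\rightsquigarrow0$ by \eqref{eq:step}. By \eqref{eq:dilL}, $\delta(m)=L_m(\Psi)-L_m(H)$ is local, and $\Delta\delta\rightsquigarrow0$. Lemma~\ref{lem:local}(b) with $K=1$, where no multiplier is lost, shows that $\delta$ is constant. So $L_m(\Psi)$ converges, and $\Psi_j\equiv0$ by Lemma~\ref{lem:finite}. Hence $H_j(p^a)=\Psi_j(p^a)=0$ for all $p\nmid Wb$: all $H_j$ are supported on the finite set $\mathcal Q'$ of primes dividing $Wb$.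

\emph{Exactness.} The function $n\mapsto L_n(H)$ is now local and tends to $\kappa$. By Lemma~\ref{lem:local}(a), $L_n(H)=\kappa$ for all $n\in\mathbb N$.

\emph{Separating the primes.} With $K_p$ as in Theorem~\ref{thm:class} we have $K_p\equiv0$ for $p\notin\mathcal Q'$ and $\sum_{p\in\mathcal Q'}K_p(n)=\kappa$ for all $n$. If $n''\equiv n\pmod{p^s}$ with $s>\max_jv_p(n+j)$, then $K_p(n'')=K_p(n)$. Given $n,n'$ and $p\in\mathcal Q'$, choose $n''\in\mathbb N$ congruent to $n$ modulo a high power of $p$ and to $n'$ modulo high powers of the other primes of $\mathcal Q'$. Then $K_p(n'')=K_p(n)$ and $K_{p'}(n'')=K_{p'}(n')$ for $p'\ne p$. Comparing the relations at $n''$ and at $n'$ gives $K_p(n)=K_p(n')$. So each $K_p$ is a constant $\kappa_p$, and $\sum_p\kappa_p=\kappa$.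

\emph{Primes $p>k$.} Such a prime divides none of $1,\dots,k$, so $\kappa_p=K_p(1)=0$. For $0\le j<k$ and $a\ge1$ take $n=p^a-j\ge1$. Then $n+j=p^a$, and $n+i=p^a+(i-j)$ is not divisible by $p$ for $i\ne j$, $0\le i<k$. Hence $H_j(p^a)=K_p(n)=0$.
\end{proof}

\section{All solutions, and compact groups}\label{sec:rest}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Suppose that $L_n(F)\to\kappa$. For $k=1$ we have $F_0\equiv0$, $\kappa=0$, and there is no prime $p\le1$. For $k\ge2$ the last two steps of the proof of Theorem~\ref{thm:main} show that each $K_p$ is a constant $\kappa_p$, that $\kappa_p=0$ for $p>k$, and that $\sum_p\kappa_p=\kappa$. Conversely, if the $F_j$ have the stated form, then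
\[
L_n(F)=\sum_j\tau_j\log(n+j)+\sum_{p\le k}K_p(n)=o(1)+\kappa
\]
by Example~\ref{ex:log}. Let $k=2$. The only prime $p\le 2$ is $2$, so $K_2\equiv\kappa$, and $K_2(2^a)=H_0(2^a)$, $K_2(2^a-1)=H_1(2^a)$ for $a\ge1$. For $\kappa=0$ this gives $H_0=H_1=0$, so $F_0=\tau_0\log$ and $F_1=-\tau_0\log$. (For general $\kappa$ it gives the solution of Example~\ref{ex:exact}(a) with $x=\kappa$.) For $k\ge3$ sharpness follows from Example~\ref{ex:exact} with $x\ne0$: part (b) covers the primes $p<k$, and part (c) covers $p=k$.
\end{proof}

For Theorem~\ref{thm:group} recall that a \emph{character} of the compact abelian group $\mathbb G$ is a continuous homomorphism $\chi:\mathbb G\to\mathbb T$, and that the characters form a group $\widehat{\mathbb G}$. By Pontryagin duality, every homomorphism $\widehat{\mathbb G}\to\mathbb T$ has the form $\chi\mapsto\chi(g)$ for a unique $g\in\mathbb G$; in particular characters separate points. The map $g\mapsto(\chi(g))_\chi$ is then a continuous injection of a compact space into the Hausdorff space $\mathbb T^{\widehat{\mathbb G}}$,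 hence a homeomorphism onto its image. So a map $\varphi$ into $\mathbb G$ is continuous as soon as all $\chi\circ\varphi$ are.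

\begin{proof}[Proof of Theorem~\ref{thm:group}]
For $\chi\in\widehat{\mathbb G}$ the functions $\chi\circ F_j$ lie in $\mathcal A$ and $L_n(\chi\circ F)\to\chi(\kappa)$. Let $\tau_j(\chi)$ be the real numbers given by Theorem~\ref{thm:main}. The function $(\chi+\chi')\circ F_j-(\tau_j(\chi)+\tau_j(\chi'))\log$ vanishes at the powers of all primes $p>k$, so by uniqueness $\tau_j(\chi+\chi')=\tau_j(\chi)+\tau_j(\chi')$. For $t\in\mathbb R$ the map $\chi\mapsto t\tau_j(\chi)\bmod1$ is therefore a homomorphism $\widehat{\mathbb G}\to\mathbb T$, and there is a unique $\varphi_j(t)\in\mathbb G$ with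
\[
\chi(\varphi_j(t))=t\,\tau_j(\chi)\qquad(\chi\in\widehat{\mathbb G}).
\]
The right side is additive and continuous in $t$ for each $\chi$, so $\varphi_j$ is a continuous homomorphism. Since $\chi(H_j(n))=\chi(F_j(n))-\tau_j(\chi)\log n$, Theorem~\ref{thm:main} gives $\chi(H_j(p^a))=0$ for $p>k$, $\chi(\sum_j\varphi_j(t))=t\sum_j\tau_j(\chi)=0$, and $\chi(L_n(H))=\chi(\kappa)$ for every $\chi$. Characters separate points, so these identities hold in $\mathbb G$. For uniqueness, let $\varphi_j'$ have the same vanishing property. Then $\chi\circ\varphi_j'$ is a continuous homomorphism $\mathbb R\to\mathbb T$, hence of the form $t\mapsto\tau t$ with a real $\tau$, and $\tau=\tau_j(\chi)$ by the uniqueness in Theorem~\ref{thm:main}. So $\chi\circ\varphi_j'=\chi\circ\varphi_j$ for all $\chi$, and $\varphi_j'=\varphi_j$.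
\end{proof}

\begin{remark}
Some hypothesis on $\mathbb G$ is needed. Let $\mathbb G$ be the countable subgroup of $\mathbb R$ generated by the numbers $\log p$, with the topology of $\mathbb R$, and let $F_0=\log$, $F_1=-\log$. Then $L_n(F)\to0$. A continuous homomorphism $\mathbb R\to\mathbb G$ has connected countable image, so it is zero, and $H_0=F_0$ vanishes at no prime.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Distribution of arithmetical functions on some subsets of integers},
\texttt{http://dspace.nbuv.gov.ua/\allowbreak bitstream/\allowbreak handle/\allowbreak 123456789/\allowbreak 152364/\allowbreak 10-Katai.pdf?sequence=1}.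

\bibitem{tao}
Tao, Forum Math. Pi \textbf{4} (2016).

\end{thebibliography}
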